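# When purity does not spread: a pure locus that is not open

## Two theorems about the pure locus

Throughout, $k$ is an algebraically closed field of characteristic $0$, and an affine $k$-domain is a finitely generated $k$-algebra that is an integral domain. A homomorphism $A\to B$ of commutative rings is *pure* if $M\to M\otimes_AB$ is injective for every $A$-module $M$. For $A\subset B$ affine $k$-domains and a prime $\mathfrak p\subset A$, write $B_{\mathfrak p}=(A\setminus\mathfrak p)^{-1}B$, and let
$$\mathcal P(A,B)=\{\mathfrak p\in\operatorname{Spec}A:\ A_{\mathfrak p}\to B_{\mathfrak p}\text{ is pure}\}.$$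
Let $\mu_\infty\subset k^*$ be the set of roots of unity, which is infinite.

**Theorem 1.** There are affine $k$-domains $A\subset B$ with $\dim A=3$ ($A$ a hypersurface ring), a prime $\mathfrak P\subset A$ with $A/\mathfrak P\cong k[\lambda,\lambda^{-1}]$, and maximal ideals $\mathfrak m_a=\mathfrak P+(\lambda-a)$ $(a\in k^*)$, such that
$$\mathcal P(A,B)=\operatorname{Spec}A\setminus\{\mathfrak m_\zeta:\zeta\in\mu_\infty\}.$$
This set is not open.

**Theorem 2.** (a) Let $A\subset B$ be affine $k$-domains. If $\mathfrak p\in\mathcal P(A,B)$ has height $\le1$, then $\mathcal P(A,B)\cap V(\mathfrak p)$ contains a nonempty open subset of $V(\mathfrak p)$. Consequently $\mathcal P(A,B)$ is open whenever $\dim A\le2$.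

(b) For every $d\ge3$ there are affine $k$-domains $A\subset B$ with $\dim A=d$ and $\mathcal P(A,B)$ not open.

The question behind these statements comes from the paper "PURE SUBRINGS OF COMMUTATIVE RINGS": is $\mathcal P(A,B)$ always open in $\operatorname{Spec}A$? Many conditions on a local ring hold on an open set of primes as soon as everything is finitely generated. If $A_{\mathfrak p}\to B_{\mathfrak p}$ is pure at the generic point of a subvariety $V(\mathfrak p)$, one might hope that it is pure at most points of that subvariety. Theorem 1 says that this can fail. Along the curve $V(\mathfrak P)=\operatorname{Spec}k[\lambda^{\pm1}]$ purity holds at the generic point and at every closed point $\lambda=a$ with $a$ not a root of unity, and it fails at infinitely many closed points. Theorem 2 says that three is the exact dimension where this starts.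

## Purity and its socle test

Here are the facts about purity that we use, with their short proofs.

**(F1) Generization.** If $\mathfrak p\in\mathcal P(A,B)$ and $\mathfrak q\subset\mathfrak p$, then $\mathfrak q\in\mathcal P(A,B)$. Indeed, an $A_{\mathfrak q}$-module $M$ is also an $A_{\mathfrak p}$-module, and $M\otimes_{A_{\mathfrak p}}B_{\mathfrak p}=M\otimes_AB=M\otimes_{A_{\mathfrak q}}B_{\mathfrak q}$.

**(F2) Test on the injective hull.** Let $(A,\mathfrak m)$ be a local Noetherian ring and $E$ the injective hull of its residue field. Then $A\to B$ is pure if and only if $E\to E\otimes_AB$ is injective. "Only if" is the definition. For "if", let $0\ne u\in M$. Since $Au$ is a nonzero cyclic module it maps onto $A/\mathfrak m\subset E$ without killing $u$, and this map extends to $M\to E$ because $E$ is injective. The image of $u$ in $E$ is nonzero, so its image in $E\otimes_AB$ is nonzero. By the commutative square from $M\to M\otimes_AB$ to $E\to E\otimes_AB$, $u\otimes1\ne0$.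

**(F3) Formal properties.** If a composite $A\to B\to C$ is pure, so is $A\to B$, because $M\to M\otimes_A B\to M\otimes_A C$ is injective. Composites of pure maps are pure. A map $A\to B$ with an $A$-linear retraction is pure. A faithfully flat map is pure, since $M\to M\otimes_AB$ becomes split injective after applying $-\otimes_AB$. Purity is preserved by base change $A\to A'$, since $M\otimes_{A'}(A'\otimes_AB)=M\otimes_AB$ for an $A'$-module $M$. In particular it is preserved by localization.

**(F4) Ideals contract.** If $A\to B$ is pure, then $IB\cap A=I$ for every ideal $I\subset A$: take $M=A/I$.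

To use (F2) one needs a concrete model of $E$. For elements $t=(t_1,\dots,t_d)$ of a Noetherian ring $A$ and an $A$-module $V$, the top Čech cohomology is
$$H^d_{(t)}(V)=V_{t_1\cdots t_d}\Big/\sum_{i=1}^d\operatorname{im}\bigl(V_{t_1\cdots\widehat{t_i}\cdots t_d}\bigr).$$
It is a cokernel of functors of the form $V\mapsto V\otimes_A(\text{fixed module})$, so $H^d_{(t)}(V)=H^d_{(t)}(A)\otimes_AV$. If $(A,\mathfrak m)$ is a Gorenstein local ring of dimension $d$ and $t$ is a system of parameters, then $H^d_{(t)}(A)$ is the injective hull $E$ of the residue field (Bruns–Herzog, *Cohen–Macaulay Rings*, §3.5). The socle $(0:_E\mathfrak m)$ is one-dimensional over the residue field and lies in every nonzero submodule of $E$. So to test purity of $A\to B$ it is enough to follow one element, a socle generator, into $H^d_{(t)}(B)$.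

**Example.** Let $A=k[t]_{(t)}$. Then $E=A_t/A$ with socle generator the class of $1/t$. If $B\supset A$ is a domain, $E\otimes_AB=B_t/B$. So $A\to B$ is pure if and only if $1/t\notin B$, that is, if and only if $t$ is not a unit of $B$.

We also use generic freeness (Matsumura, *Commutative Ring Theory*, Thm 24.1): if $\Lambda$ is a Noetherian domain, $G$ a finitely generated $\Lambda$-algebra and $M$ a finitely generated $G$-module, there is $0\ne h\in\Lambda$ such that $M_h$ is free over $\Lambda_h$.

## Curves, finite extensions and a blow-up chart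

We try the question on the cases that can be settled by hand.

**Dimension at most one.** By generic freeness there is $h\ne0$ in $A$ such that $B_h$ is free over $A_h$, and it is nonzero. So $A_h\to B_h$ is faithfully flat and $D(h)\subset\mathcal P(A,B)$. If $\dim A=1$, the complement of $D(h)$ is a finite set of closed points, so any set containing $D(h)$ is open. If $\dim A=0$, then $A$ is a field and there is nothing to show.

**$B$ finite over $A$.** Let $I\subset A$ be the image of $\operatorname{Hom}_A(B,A)\to A$, $\theta\mapsto\theta(1)$. Since $B$ is finitely presented, $\operatorname{Hom}$ commutes with localization here, so $A_{\mathfrak p}\to B_{\mathfrak p}$ has a retraction if and only if $\mathfrak p\not\supset I$. Purity at $\mathfrak p$ is the same thing. Indeed, a split map is pure. Conversely, write $\widehat{A}$ for the completion of $A_{\mathfrak p}$ and $E$ for the injective hull of its residue field. If $E\to E\otimes B_{\mathfrak p}$ is injective, then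
$$\operatorname{Hom}(E\otimes B_{\mathfrak p},E)=\operatorname{Hom}(B_{\mathfrak p},\operatorname{Hom}(E,E))=\operatorname{Hom}(B_{\mathfrak p},\widehat A)=\operatorname{Hom}(B_{\mathfrak p},A_{\mathfrak p})\otimes\widehat A$$
maps onto $\operatorname{Hom}(E,E)=\widehat A$. By faithful flatness of $\widehat A$, $\operatorname{Hom}(B_{\mathfrak p},A_{\mathfrak p})\to A_{\mathfrak p}$ is onto. So $\mathcal P(A,B)=\operatorname{Spec}A\setminus V(I)$ is open. For $A=k[t^2,t^3]\subset k[t]$, the maps $k[t]\to A$ are multiplications by elements of the conductor $t^2k[t]$, so $I=(t^2,t^3)$ and purity fails exactly at the cusp.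

**A blow-up chart.** Let $A=k[u,v]\subset B=k[u,t]$ with $v=ut$. If $u\notin\mathfrak p$, then $A_{\mathfrak p}=B_{\mathfrak p}$. If $u\in\mathfrak p$ and $v\notin\mathfrak p$, then $v=ut$ is a unit of $B_{\mathfrak p}$, hence so is $u$, and (F4) fails for $I=uA_{\mathfrak p}$. If $\mathfrak p=(u,v)$, then $v\in uB\cap A$ but $v\notin uA_{\mathfrak p}$. So $\mathcal P(A,B)=D(u)$, which is open.

## The plane with two axes glued, and infinitely many conditions

Here is the ring $A$ of Theorem 1. Put $\Lambda=k[\lambda,\lambda^{-1}]$ and, inside $\Lambda[x,y]$,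
$$s=x+y,\qquad p=xy,\qquad q=x^2y=px,\qquad A=\Lambda[s,p,q].$$

**Lemma 3.** (i) $A$ is free over $\Lambda[s,p]$ with basis $1,q$, and $q^2=spq-p^3$. Hence $A\cong\Lambda[s,p,Q]/(Q^2-spQ+p^3)$ is a three-dimensional hypersurface domain, in particular Gorenstein.

(ii) $A=\{g\in\Lambda[x,y]:g(x,0)=g(0,x)\}$.

(iii) Let $\mathfrak P=(s,p,q)$. Then $A/\mathfrak P=\Lambda$, and $V(s,p)=V(\mathfrak P)=\{\mathfrak P\}\cup\{\mathfrak m_a:a\in k^*\}$ with $\mathfrak m_a=\mathfrak P+(\lambda-a)$.

*Proof.* Since $x^2=sx-p$, we have $q^2=p^2x^2=p^2(sx-p)=spq-p^3$. So $A=\Lambda[s,p]+q\Lambda[s,p]$. Now $\Lambda[x,y]$ is free over $\Lambda[s,p]$ with basis $1,x$, and $q=px$, so $1,q$ are independent. The ring $\Lambda[s,p,Q]/(Q^2-spQ+p^3)$ is free with basis $1,Q$ and maps onto $A$ sending basis to basis. This proves (i). For (ii), write $g=\alpha(s,p)+x\beta(s,p)$. Then $g(x,0)=\alpha(x,0)+x\beta(x,0)$ and $g(0,x)=\alpha(x,0)$. They agree if and only if $\beta(x,0)=0$, i.e. $p\mid\beta$, i.e. $g\in A$. For (iii), the presentation gives $A/\mathfrak P=\Lambda$. Any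 prime containing $p$ contains $q$, since $q^2\in pA$. The primes of $\Lambda$ are $0$ and $(\lambda-a)$, $a\in k^*$. $\square$

By (ii), $A$ is the ring of functions on the $(x,y)$-plane that take the same values at $(x,0)$ and $(0,x)$, with a parameter $\lambda$ added. The prime $\mathfrak P$ has height $2$.

Suppose we want to prove openness. By the topological Nagata criterion (Matsumura, Thm 24.2), a set of primes of a Noetherian ring that is stable under generization is open if, for each of its members $\mathfrak p$, it contains a nonempty open subset of $V(\mathfrak p)$. So take an affine domain $B\supset A$ with $\mathfrak P\in\mathcal P(A,B)$ and try to reach almost all $\mathfrak m_a$. By (F4), purity at $\mathfrak m_a$ forces $a$ to lie outside every one of the sets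
$$Z_N=\{a\in k^*:\ q\,s^Np^N\in(s^{N+1},p^{N+1},\lambda-a)B\},\qquad N\ge0.$$
(We will check in Proposition 7 that $qs^Np^N\notin(s^{N+1},p^{N+1},\lambda-a)A_{\mathfrak m_a}$.) Multiplication by $sp$ shows $Z_N\subset Z_{N+1}$. Spreading out works very well for each single $N$.

**Lemma 4.** If $\mathfrak P\in\mathcal P(A,B)$, then every $Z_N$ is finite.

*Proof.* Let $G=B/(s^{N+1},p^{N+1})B$, a finitely generated $\Lambda$-algebra, and let $u$ be the class of $qs^Np^N$. Choose $0\ne h\in\Lambda$ with $G_h$ free over $\Lambda_h$.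

We claim $u\ne0$ in $G_h$. Otherwise $h^eqs^Np^N\in(s^{N+1},p^{N+1})B$ for some $e$. As $h\notin\mathfrak P$, (F4) at $\mathfrak P$ gives $g\,qs^Np^N\in(s^{N+1},p^{N+1})A$ for some $g\in A\setminus\mathfrak P$. Write $g=g_0+g'$ with $0\ne g_0\in\Lambda$ and $g'\in\mathfrak P$. Each of $s,p,q$ multiplies $qs^Np^N$ into $(s^{N+1},p^{N+1})A$; for $q$, use $q^2=spq-p^3$. So $g_0qs^Np^N\in(s^{N+1},p^{N+1})A$. Comparing coefficients of $q$ in the basis $1,q$ gives $g_0s^Np^N\in(s^{N+1},p^{N+1})\Lambda[s,p]$, which is false.

So $u$ has a nonzero coordinate in a $\Lambda_h$-basis of $G_h$. If $a\in Z_N$ and $h(a)\ne0$, then $u\in(\lambda-a)G_h$, and $\lambda-a$ divides this coordinate. Only finitely many $a$ are possible. $\square$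

This is where the attempt stops. The element $h$ depends on $N$, there are infinitely many $N$, and nothing in the argument bounds $\bigcup_NZ_N$ by a finite set. To make openness fail we must find $B$ with $\mathfrak P$ pure and $\bigcup_NZ_N$ infinite. Dividing by $(sp)^{N+1}$, and multiplying back with $N$ large, and using $q/(sp)=x/s$, we see that
$$a\in\bigcup_NZ_N\quad\Longleftrightarrow\quad\frac xs\in B_s+B_p+(\lambda-a)B_{sp}.\tag{1}$$

## Twisting the gluing by an automorphism

The function $\varepsilon=x/s$ equals $1$ on the axis $y=0$ and $0$ on the axis $x=0$. It is defined where $s\neq0$, and it just fails to respect the gluing. We want to write it as a function on $s\ne0$ that respects some gluing plus a function on $p\ne0$, where there is no gluing to respect. The idea is to add extra coordinates and to twist the gluing by an automorphism of these coordinates.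

Let $R\supset\Lambda$ be a domain, finitely generated as a $\Lambda$-algebra, with a surjective $\Lambda$-algebra endomorphism $\varphi$. Put $C=R[x,y]$. Define $R$-algebra maps $\rho_1,\rho_0:C_s\to R[x^{\pm1}]$ by
$$\rho_1:(x,y)\mapsto(x,0),\qquad\rho_0:(x,y)\mapsto(0,x).$$
Both send $s\mapsto x$ and $p,q\mapsto0$. Extend $\varphi$ to $R[x^{\pm1}]$ by $\varphi(x)=x$, and put
$$\mathcal B=\{g\in C:\rho_1(g)=\varphi(\rho_0(g))\}.$$
This is a subring of $C$. It contains $A$, because $\varphi$ fixes $\lambda$ and $x$, and it contains the ideal $pC$, because $\rho_1$ and $\rho_0$ kill $p$. Since $\rho_1(s)=\rho_0(s)=x$ is a unit fixed by $\varphi$, also $\mathcal B_s=\{g\in C_s:\rho_1(g)=\varphi(\rho_0(g))\}$. And $\mathcal B_p=C_p$, because $pC\subset\mathcal B$.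

For $f\in R$ put
$$e_f=(1-\varepsilon)f+\varepsilon\varphi(f)=f+\frac xs\bigl(\varphi(f)-f\bigr).\tag{2}$$
Then $\rho_1(e_f)=\varphi(f)$ and $\rho_0(e_f)=f$, so $e_f\in\mathcal B_s$. If now $\varphi(f)-f=1+(\lambda-a)r$ with $r\in R$, then (2) reads
$$\frac xs=e_f-f-(\lambda-a)\frac{rx}s,\qquad e_f\in\mathcal B_s,\quad f\in C_p,\quad\frac{rx}s\in C_{sp}.\tag{3}$$
This is the right side of (1), with $\mathcal B$ in place of $B$. So we want the equation $\varphi(f)-f\equiv1\pmod{\lambda-a}$ to be solvable in $R$ for infinitely many $a$, but not for general $a$.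

It is instructive to see which choices do not do this. If a $\Lambda$-algebra map $\psi:R\to\Lambda$ satisfies $\psi\varphi=\psi$, then applying $\psi$ to coefficients sends $\mathcal B$ into $\{g:g(x,0)=g(0,x)\}=A$, so $A\to\mathcal B$ splits and purity holds everywhere. In particular $\varphi=\mathrm{id}$ is useless when such a $\psi$ exists. With $R=\Lambda[w^{\pm1}]$ and $\varphi(w)=\lambda w$, the constant coefficient of $\varphi(f)-f$ is always $0$, so the equation is never solvable. With $R=\Lambda[T]$ and $\varphi(T)=T+1$, it is solvable for every $a$.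

Combine them: let $R=\Lambda[w^{\pm1},T]$ with $\varphi(w)=\lambda w$, $\varphi(T)=T+w$. For $a=1$, $f=w^{-1}T$ is a solution. For $a\ne1$ put $T'=T-w/(a-1)$. This is invariant, because $w-aw/(a-1)=-w/(a-1)$. So modulo $\lambda-a$ the monomials $w^iT'^j$ are eigenvectors with eigenvalues $a^i$. The coefficient of $1$ in $\varphi(f)-f$ is $0$, and there is no solution. We have produced one exceptional value, $a=1$. One more variable produces all roots of unity.

## Solving $\varphi(f)-f=1$ exactly at roots of unity

From now on let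
$$R=\Lambda[w^{\pm1},S,T],\qquad\varphi(w)=\lambda w,\quad\varphi(S)=w(S+1),\quad\varphi(T)=T+S,$$
with $\varphi$ fixing $\Lambda$. It is surjective, since $w^{\pm1}=\lambda^{\mp1}\varphi(w^{\pm1})$, then $S=w^{-1}\varphi(S)-1$, then $T=\varphi(T)-S$ lie in the image. For $a\in k^*$ let $\varphi_a$ be the induced map on $R/(\lambda-a)=k[w^{\pm1},S,T]$.

To see why this works, try $f=uT+vS+t$ with $u,v,t\in k[w^{\pm1}]$. Then
$$\varphi_a(f)-f=\bigl(\varphi_a(u)-u\bigr)T+\bigl(\varphi_a(u)+w\varphi_a(v)-v\bigr)S+w\varphi_a(v)+\varphi_a(t)-t.\tag{4}$$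
To kill the $T$- and $S$-terms we need $u$ invariant and $v(w)-w\,v(aw)=u(w)$. If $v\ne0$, the left side has at least two terms, in the lowest degree of $v$ and in its top degree plus one. If $a$ is not a root of unity, $u$ must be a constant and this is impossible unless $u=v=0$. If $a$ has order $n$, then $u$ may involve $w^n$, and a $v$ with $n$ terms can telescope to $c_0-w^n$ up to sign. This is the content of the next lemma.

**Lemma 5.** (i) If $\zeta$ is a root of unity, there is $f\in k[w^{\pm1},S,T]$ with $\varphi_\zeta(f)-f=1$.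

(ii) If $a\in k^*$ is not a root of unity and $\varphi_a(f)-f=\beta\in k$, then $f\in k$ and $\beta=0$.

*Proof of (i).* Let $\zeta$ be a primitive $n$-th root of unity, and put
$$c_i=\zeta^{\,i(i-1)/2-n(n-1)/2}\quad(0\le i\le n-1),\qquad\alpha(w)=\sum_{i=0}^{n-1}c_iw^i.$$
Then $c_{i+1}=\zeta^ic_i$ for $i\le n-2$, and $\zeta^{n-1}c_{n-1}=1$, because $(n-1)+(n-1)(n-2)/2=n(n-1)/2$. Hence
$$w\,\alpha(\zeta w)=\sum_{i=0}^{n-1}c_i\zeta^iw^{i+1}=w^n+\sum_{i=1}^{n-1}c_iw^i=\alpha(w)+w^n-c_0.$$
Take $f_0=(w^n-c_0)T-\alpha(w)S$. Since $w^n$ is $\varphi_\zeta$-invariant, (4) with $u=w^n-c_0$, $v=-\alpha$, $t=0$ gives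
$$\varphi_\zeta(f_0)-f_0=\bigl(w^n-c_0-w\alpha(\zeta w)+\alpha(w)\bigr)S-w\alpha(\zeta w)=-w\alpha(\zeta w)=-w^n-\sum_{i=1}^{n-1}c_iw^i.$$
For $1\le i\le n-1$ we have $\varphi_\zeta(w^i)-w^i=(\zeta^i-1)w^i$ with $\zeta^i\ne1$. So $f_1=f_0+\sum_{i=1}^{n-1}\frac{c_i}{\zeta^i-1}w^i$ satisfies $\varphi_\zeta(f_1)-f_1=-w^n$. As $w^{-n}$ is invariant, $f=-w^{-n}f_1$ satisfies $\varphi_\zeta(f)-f=1$.

For $\zeta=1$ the formula gives $f=-T+w^{-1}T+w^{-1}S$, and directly $\varphi_1(f)-f=-S+w^{-1}S+(S+1)-w^{-1}S=1$. For $\zeta=-1$ it gives $c_0=c_1=-1$ and $f=-w^{-2}\bigl((w^2+1)T+(1+w)S+\tfrac w2\bigr)$.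

*Proof of (ii).* Write $\varphi=\varphi_a$. We first record an observation. Let $g\in k[w^{\pm1},S]$ have $S$-degree $e\ge1$ and leading coefficient $\alpha(w)\ne0$. The coefficient of $S^e$ in $\varphi(g)-g$ is $\alpha(aw)w^e-\alpha(w)$. It is nonzero, because the top $w$-degree of $\alpha(aw)w^e$ exceeds that of $\alpha$. So $\varphi(g)-g$ again has $S$-degree $e$.

Suppose first that $f\in k[w^{\pm1},S]$. By the observation $f=\alpha(w)=\sum\alpha_iw^i$. Comparing coefficients in $\alpha(aw)-\alpha(w)=\beta$ gives $\beta=0$ and $\alpha_i(a^i-1)=0$ for all $i$. Since $a^i\ne1$ for $i\ne0$, $f\in k$.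

Suppose now that $f=\sum_{j\le d}f_jT^j$ with $f_j\in k[w^{\pm1},S]$, $d\ge1$, $f_d\ne0$. In $\varphi(f)=\sum\varphi(f_j)(T+S)^j$ the coefficient of $T^d$ is $\varphi(f_d)$. So $\varphi(f_d)=f_d$, and by the previous case $f_d=\gamma\in k^*$. The coefficient of $T^{d-1}$ gives, for $g=f_{d-1}$,
$$\varphi(g)-g=\beta'-d\gamma S,\qquad\beta'\in k,$$
where $\beta'=\beta$ if $d=1$ and $\beta'=0$ otherwise. By the observation $\deg_Sg\le1$, say $g=\alpha_1S+\alpha_0$ with $\alpha_1,\alpha_0\in k[w^{\pm1}]$. The coefficient of $S$ gives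
$$\alpha_1(aw)w-\alpha_1(w)=-d\gamma,$$
which is nonzero because $k$ has characteristic $0$. Hence $\alpha_1\ne0$. But then the left side has nonzero terms in two distinct degrees, the top degree of $\alpha_1$ plus one and the lowest degree of $\alpha_1$. So it is not a constant, a contradiction. $\square$

## The affine domain $B$

We need an affine domain. We do not decide whether $\mathcal B$ is finitely generated. It is enough to find a finitely generated subring with the same localizations at $s$ and at $p$.

**Lemma 6.** $\mathcal B_s$ is a finitely generated $k$-algebra.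

*Proof.* The aim is to show that $C_s$ is finite over $\mathcal B_s$, generated by $1$ and $\varepsilon$. We have $y/s=1-\varepsilon$ and $\varepsilon(1-\varepsilon)=p/s^2$. So for $f\in R$
$$\varepsilon e_f=\varepsilon(1-\varepsilon)f+\varepsilon^2\varphi(f)=\varepsilon\varphi(f)+\frac p{s^2}\bigl(f-\varphi(f)\bigr).$$
Since $pC_s\subset\mathcal B_s$, it follows that $\varepsilon\varphi(f)\in\mathcal B_s+\varepsilon\mathcal B_s$. As $\varphi$ is surjective, $\varepsilon R\subset\mathcal B_s+\varepsilon\mathcal B_s$. Then also $f=e_f-\varepsilon(\varphi(f)-f)\in\mathcal B_s+\varepsilon\mathcal B_s$, so $R+\varepsilon R\subset\mathcal B_s+\varepsilon\mathcal B_s$. Now $C_s=R[s^{\pm1},p]+\varepsilon R[s^{\pm1},p]$, because $k[x,y]=k[s,p]+xk[s,p]$ and $x=s\varepsilon$. Modulo $pC_s\subset\mathcal B_s$, only $R[s^{\pm1}]+\varepsilon R[s^{\pm1}]$ remains, and $s^{\pm1}\in\mathcal B_s$. So $C_s=\mathcal B_s+\varepsilon\mathcal B_s$. Thus $k\subset\mathcal B_s\subset C_s$ with $C_s$ finitely generated over $k$ and finite over $\mathcal B_s$. By the theorem of Artin–Tate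 (Atiyah–Macdonald, Prop. 7.8), $\mathcal B_s$ is a finitely generated $k$-algebra. $\square$

Multiplying generators by powers of $s$, choose $b_1,\dots,b_r\in\mathcal B$ which together with $s^{-1}$ and $A$ generate $\mathcal B_s$, and put
$$B=A[b_1,\dots,b_r,\,pw,\,pw^{-1},\,pS,\,pT]\subset\mathcal B\subset C.$$
Then $A\subset B$ are affine $k$-domains, and
$$B_s=\mathcal B_s,\qquad B_p=C_p,\qquad B_{sp}=C_{sp}.\tag{5}$$
The first holds by the choice of the $b_i$. The second holds because $B_p\subset C_p$ contains $x=q/p$, $y=s-x$, $w^{\pm1}$, $S$ and $T$. The third follows from the second.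

## Failure of purity at roots of unity

**Proposition 7.** For $\zeta\in\mu_\infty$, $A_{\mathfrak m_\zeta}\to B_{\mathfrak m_\zeta}$ is not pure.

*Proof.* **Step 1.** *We find a relation in $B$.* By Lemma 5(i) there are $f,r\in R$ with $\varphi(f)-f=1+(\lambda-\zeta)r$. By (3) and (5),
$$\frac q{sp}=\frac xs=e_f-f-(\lambda-\zeta)\frac{rx}s,\qquad e_f\in B_s,\quad f\in B_p,\quad\frac{rx}s\in B_{sp}.$$
Multiply by $(sp)^{N+1}$ with $N$ so large that $s^{N+1}e_f$, $p^{N+1}f$ and $(sp)^{N+1}rx/s$ lie in $B$. This gives $q\,s^Np^N\in JB$ with $J=(s^{N+1},p^{N+1},\lambda-\zeta)A$.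

**Step 2.** *We check that the relation does not hold in $A$, even locally.* Put $J_0=(s^{N+1},p^{N+1},\lambda-\zeta)\Lambda[s,p]$. By Lemma 3(i), $J=J_0\oplus qJ_0$. So $qs^Np^N\in J$ would give $s^Np^N\in J_0$, which is false, since $\Lambda[s,p]/J_0=k[s,p]/(s^{N+1},p^{N+1})$. A prime containing $J$ contains $s$, $p$ and $\lambda-\zeta$, hence also $q$. So $A/J$ is Artinian local with maximal ideal the image of $\mathfrak m_\zeta$, and $A/J=A_{\mathfrak m_\zeta}/JA_{\mathfrak m_\zeta}$. Hence $qs^Np^N\in JB_{\mathfrak m_\zeta}\cap A_{\mathfrak m_\zeta}$, but $qs^Np^N\notin JA_{\mathfrak m_\zeta}$. By (F4) purity fails. $\square$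

Step 2 works for every $a\in k^*$ in place of $\zeta$ and every $N\geq 0$, as announced before Lemma 4.

## Purity at the other points of the curve

**Proposition 8.** If $a\in k^*$ is not a root of unity, then $\mathfrak m_a\in\mathcal P(A,B)$. Also $\mathfrak P\in\mathcal P(A,B)$.

*Proof.* Let $\mathfrak m=\mathfrak m_a$ and $\sigma=\lambda-a$. The ring $A_{\mathfrak m}$ is Gorenstein of dimension $3$ with system of parameters $s,p,\sigma$. So $E=H^3_{(s,p,\sigma)}(A_{\mathfrak m})$ is the injective hull of the residue field $k$, and $E\otimes_AB=H^3_{(s,p,\sigma)}(B_{\mathfrak m})$.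

**Step 1.** *We find the socle generator of $E$.* Let
$$c=\Bigl[\frac q{sp\sigma}\Bigr]\in H^3_{(s,p,\sigma)}(A)=A_{sp\sigma}/(A_{sp}+A_{s\sigma}+A_{p\sigma}).$$
It is killed by $s,p,\sigma$. It is killed by $q$, since $\frac{q^2}{sp\sigma}=\frac q\sigma-\frac{p^2}{s\sigma}$. So $\mathfrak mc=0$. Its image in $E$ is nonzero. Otherwise, after clearing denominators, $q(sp\sigma)^N\in(s^{N+1},p^{N+1},\sigma^{N+1})A_{\mathfrak m}$ for some $N$. The quotient of $A$ by $(s^{N+1},p^{N+1},\sigma^{N+1})$ is local with maximal ideal the image of $\mathfrak m$, so the membership holds in $A$. The coefficient of $q$ gives $(sp\sigma)^N\in(s^{N+1},p^{N+1},\sigma^{N+1})\Lambda[s,p]$, which is false, because modulo this ideal $\Lambda[s,p]$ becomes $k[s,p,\sigma]/(s^{N+1},p^{N+1},\sigma^{N+1})$. So $c$ spans the one-dimensional socle of $E$.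

**Step 2.** *We turn non-purity into an identity in $C_{sp}$.* Suppose $A_{\mathfrak m}\to B_{\mathfrak m}$ is not pure. By (F2) the kernel of $E\to E\otimes B$ is nonzero, so it contains $c$. Thus $c\mapsto0$ in $H^3_{(s,p,\sigma)}(B)_{\mathfrak m}$, and $a'c=0$ in $H^3_{(s,p,\sigma)}(B)$ for some $a'\in A\setminus\mathfrak m$. Since $\mathfrak mc=0$, $a'$ acts on $c$ as a nonzero scalar of $k=A/\mathfrak m$. So $c=0$ in $H^3_{(s,p,\sigma)}(B)$, i.e. $q/(sp\sigma)\in B_{sp}+B_{s\sigma}+B_{p\sigma}$. Multiply by $\sigma^{N+1}$ for large $N$ and use (5):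
$$\sigma^N\frac xs=\sigma^{N+1}b+g+h,\qquad b\in C_{sp},\quad g\in\mathcal B_s,\quad h\in C_p.\tag{6}$$

**Step 3.** *We show that, modulo $\sigma^{N+1}$, $h$ has no denominators.* Let $\bar R=R/\sigma^{N+1}R$ and $\bar C=C/\sigma^{N+1}C=\bar R[x,y]=\bar R\otimes_kk[x,y]$. It is a free $k[x,y]$-module. Since $s$ and $p$ are coprime in $k[x,y]$, we have $k[x,y]_s\cap k[x,y]_p=k[x,y]$. Looking at coordinates in a basis, $\bar C_s\cap\bar C_p=\bar C$ inside $\bar C_{sp}$. By (6), $\bar h=\sigma^Nx/s-\bar g\in\bar C_s\cap\bar C_p$, so $\bar h\in\bar C$ is a polynomial in $x,y$ over $\bar R$.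

**Step 4.** *We extract the difference equation from the gluing condition.* Since $\varphi$ and $\rho_1,\rho_0$ are $\Lambda$-linear, they are defined modulo $\sigma^{N+1}$, and $\bar g$ satisfies $\rho_1(\bar g)=\varphi(\rho_0(\bar g))$. Insert $\bar g=\sigma^Nx/s-\bar h$ and use $\rho_1(x/s)=1$, $\rho_0(x/s)=0$:
$$\sigma^N-\bar h(x,0)=-\varphi(\bar h(0,x))\quad\text{in }\bar R[x^{\pm1}].$$
Both sides are polynomials in $x$. Compare constant terms. If $f\in R$ lifts $-\bar h(0,0)$, then
$$\varphi(f)-f\equiv\sigma^N\pmod{\sigma^{N+1}R}.\tag{7}$$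
The two axes meet at the origin, and this is where the two values of $\bar h$ are compared.

**Step 5.** *We show that (7) is impossible, by dividing out $\sigma$.* Suppose $f=\sigma^jf'$ with $0\le j<N$. Dividing (7) by $\sigma^j$ in the domain $R$ gives $\varphi(f')-f'\in\sigma R$. So $f'\bmod\sigma$ is $\varphi_a$-invariant, and by Lemma 5(ii) it equals a constant $\gamma\in k$. Replacing $f$ by $f-\sigma^j\gamma\in\sigma^{j+1}R$ does not change $\varphi(f)-f$. By induction we may assume $f=\sigma^Nf'$. Then $\varphi(f')-f'\equiv1\pmod\sigma$, which contradicts Lemma 5(ii).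

So $\mathfrak m_a\in\mathcal P(A,B)$ for every $a\in k^*\setminus\mu_\infty$. Such $a$ exist, for example $a=2$. Since $\mathfrak P\subset\mathfrak m_2$, (F1) gives $\mathfrak P\in\mathcal P(A,B)$. $\square$

## Neither open nor constructible

If $\mathcal P(A,B)$ were open, then $\mathcal P(A,B)\cap V(\mathfrak P)$ would be open in $V(\mathfrak P)=\operatorname{Spec}\Lambda$. By Proposition 8 it is nonempty, so its complement in the curve would be finite. By Proposition 7 the complement contains the infinitely many points $\mathfrak m_\zeta$. So $\mathcal P(A,B)$ is not open.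

It is not even constructible, i.e. not a finite union of locally closed sets. Suppose it were. Then the trace on $V(\mathfrak P)$ would be a finite union of sets $U_i\cap F_i$ with $U_i$ open and $F_i$ closed in $V(\mathfrak P)$. One of them contains the generic point $\mathfrak P$, so $F_i=V(\mathfrak P)$ and $U_i$ is a nonempty open subset contained in $\mathcal P(A,B)$. We have just seen that this is impossible.

Compare with Lemma 4: each $Z_N$ is finite, and $\bigcup_NZ_N=\mu_\infty$. So for this $B$ no single $N$ detects non-purity at all the points $\mathfrak m_\zeta$.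

## Purity away from the curve

To finish Theorem 1 we treat the primes $P'\not\supset\mathfrak P$. Since $V(\mathfrak P)=V(s,p)$, either $p\notin P'$, or $p\in P'$ and $s\notin P'$.

**Proposition 9.** Every prime $P'\not\supset\mathfrak P$ of $A$ lies in $\mathcal P(A,B)$.

*Proof when $p\notin P'$.* Here $x=q/p\in A_p$, so $A_p=\Lambda[x,y]_p$ and $B_p=C_p=A_p[w^{\pm1},S,T]$. The map $w\mapsto1$, $S,T\mapsto0$ is a retraction onto $A_p$. So $A_p\to B_p$ is pure, and we localize at $P'$.

*Proof when $p\in P'$, $s\notin P'$.* Setting $w=1$ is not compatible with the twisted gluing. But near $p=0$, with $s$ invertible, the two axes are two separate branches once we complete along $p$. There we can undo the twist by applying $\varphi$ on one branch only.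

**Step 1.** *We separate the branches.* Put $L=\Lambda[s^{\pm1}]$ and $R_L=R[s^{\pm1}]$, and extend $\varphi$ to $R_L[[p]]$ coefficientwise, fixing $s$ and $p$. Modulo $p$ the polynomial $X^2-X+p/s^2$ is $X(X-1)$. By Hensel's lemma it has a root $\varepsilon_0\in pL[[p]]$, namely $\varepsilon_0=p/s^2+p^2/s^4+\cdots$, and the other root is $1-\varepsilon_0$. As $C_s=R_L[p]\oplus R_L[p]\varepsilon$ with $\varepsilon^2=\varepsilon-p/s^2$, there are $R_L[p]$-algebra maps
$$\alpha_1,\alpha_0:C_s\to R_L[[p]],\qquad\alpha_1(\varepsilon)=1-\varepsilon_0,\quad\alpha_0(\varepsilon)=\varepsilon_0.$$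
Modulo $p$ they send $\varepsilon$ to $1$ and to $0$, so they become $\rho_1$ and $\rho_0$, with $x$ renamed $s$.

**Step 2.** *We map $\mathcal B_s$ to a ring in which the twist is gone.* Put
$$D=\{(b_1,b_0)\in L[[p]]^2:b_1\equiv b_0\bmod p\},\qquad D_R=\{(b_1,b_0)\in R_L[[p]]^2:b_1\equiv b_0\bmod p\}.$$
For $g\in\mathcal B_s$ the gluing condition says $\alpha_1(g)\equiv\varphi(\alpha_0(g))\bmod p$. So $g\mapsto(\alpha_1(g),\varphi(\alpha_0(g)))$ is a ring map $\mathcal B_s\to D_R$. On $A_s=L[p]\oplus L[p]\,p\varepsilon$ (note $q=ps\varepsilon$), both $\alpha_1$ and $\alpha_0$ have values in $L[[p]]$, where $\varphi$ is the identity. So there the map is $g\mapsto(\alpha_1(g),\alpha_0(g))\in D$. The inclusion $D\to D_R$ has a $D$-linear retraction: apply $w\mapsto1$, $S,T\mapsto0$ to all coefficients. No compatibility with $\varphi$ is needed any more.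

**Step 3.** *We identify $D$ with the $p$-adic completion of $A_s$.* That completion is $L[[p]]\oplus L[[p]]\,p\varepsilon$. The map
$$\alpha+\beta p\varepsilon\ \mapsto\ (\alpha+\beta p(1-\varepsilon_0),\ \alpha+\beta p\varepsilon_0)$$
is an $L[[p]]$-algebra map to $D$, since $p(1-\varepsilon_0)$ and $p\varepsilon_0$ satisfy the equation $Z^2-pZ+p^3/s^2=0$ of $p\varepsilon$. It extends $A_s\to D$. For a pair $(b_1,b_0)$ in its image, $b_1-b_0=\beta p(1-2\varepsilon_0)$, and $1-2\varepsilon_0$ is a unit of $L[[p]]$. So, given $(b_1,b_0)\in D$, the elements $\beta=(b_1-b_0)/\bigl(p(1-2\varepsilon_0)\bigr)$ and $\alpha=b_0-\beta p\varepsilon_0$ are the unique preimage, and the map is bijective. Hence $D$ is flat over the Noetherian ring $A_s$, and $D/pD=A_s/pA_s$.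

**Step 4.** *We conclude.* As $p\in P'$, $D_{P'}/P'D_{P'}=A_{P'}/P'A_{P'}\ne0$. So the flat map $A_{P'}\to D_{P'}$ is faithfully flat, hence pure. The map $D_{P'}\to(D_R)_{P'}$ has a retraction, so it is pure. The composite $A_{P'}\to(D_R)_{P'}$ is therefore pure, and by Step 2 it factors through $(\mathcal B_s)_{P'}=(B_s)_{P'}=B_{P'}$. By (F3), $A_{P'}\to B_{P'}$ is pure. $\square$

Propositions 7, 8 and 9 give $\mathcal P(A,B)=\operatorname{Spec}A\setminus\{\mathfrak m_\zeta:\zeta\in\mu_\infty\}$, and this set is not open. This proves Theorem 1.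

## Counterexamples in every dimension at least three

*Proof of Theorem 2(b).* Take $A\subset B$ from Theorem 1, let $z=(z_1,\dots,z_{d-3})$, and consider $A[z]\subset B[z]$, so that $\dim A[z]=d$.

**Step 1.** *Purity at $\mathfrak PA[z]$.* The map $A_{\mathfrak P}[z]\to B_{\mathfrak P}[z]$ is pure by base change. Localize at $\mathfrak PA[z]$.

**Step 2.** *Non-purity at $\mathfrak m_\zeta A[z]$.* Suppose $\mathfrak m_\zeta A[z]\in\mathcal P(A[z],B[z])$. The map $A_{\mathfrak m_\zeta}\to A[z]_{\mathfrak m_\zeta A[z]}$ is flat and local, so faithfully flat and pure. Then the composite $A_{\mathfrak m_\zeta}\to B[z]_{\mathfrak m_\zeta A[z]}$ is pure. It factors through $B_{\mathfrak m_\zeta}$, because $A\setminus\mathfrak m_\zeta\subset A[z]\setminus\mathfrak m_\zeta A[z]$. By (F3), $A_{\mathfrak m_\zeta}\to B_{\mathfrak m_\zeta}$ is pure, contradicting Proposition 7.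

**Step 3.** *The locus is not open.* If it were, its complement in $V(\mathfrak PA[z])=\operatorname{Spec}\Lambda[z]$ would be closed, and proper by Step 1. So it would be contained in $V(F)$ for some $0\ne F\in\Lambda[z]$. By Step 2 it contains the primes $(\lambda-\zeta)\Lambda[z]$, so $F$ is divisible by $\lambda-\zeta$ for infinitely many $\zeta$. This is impossible. $\square$

## Height one: a filtration with constant graded pieces

We now prove Theorem 2(a). In Lemma 4 the obstacle was one shrinking for each $N$. At a prime of height one there is, up to radical, a single equation $x$, and the conditions indexed by powers of $x$ turn out to be governed by one module that does not depend on the power. One shrinking then serves for all of them. (In this section $x$, $p$, $s$ of the previous sections play no role; $x$ is a new element.)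

**Example.** Let $A=k[x,z]$, $\mathfrak p=(x)$, $B=A[t]$. Put $N=A_x/A$, $W=B_x/B$, $Q=W/N$, and let $Q_j$ be the image of $x^{-j}B/B$ in $Q$. Then $Q_j/Q_{j-1}\cong B/(xB+A)=k[z,t]/k[z]$. It is the same for all $j$, and free over $A/\mathfrak p=k[z]$. We now do this in general.

*Openness from the first statement.* $\mathcal P(A,B)$ is stable under generization by (F1). So by the Nagata criterion it suffices that, for each $\mathfrak p\in\mathcal P(A,B)$, it contains a nonempty open subset of $V(\mathfrak p)$. If $\mathfrak p$ is maximal, $V(\mathfrak p)=\{\mathfrak p\}$ and this is trivial. If $\dim A\le2$, every non-maximal prime has height $\le1$, and the first statement applies.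

*Height $0$.* Here $\mathfrak p=0$, and we saw above by generic freeness that $D(h)\subset\mathcal P(A,B)$ for some $h\ne0$.

*Height $1$.* Let $\mathfrak p\in\mathcal P(A,B)$ have height $1$. We may assume that $\mathfrak p$ is not maximal, so $d=\dim A\ge2$. For $h\in A\setminus\mathfrak p$ we may replace $A,B$ by $A_h,B_h$, finitely often, since $\mathcal P(A_h,B_h)=\mathcal P(A,B)\cap D(h)$. We call this shrinking. It preserves $d$.

**Step 1.** *We set up a canonical module, which replaces $A$ when $A$ is not Gorenstein.* Write $A$ as a quotient of a polynomial ring $\Sigma$ in $n$ variables over $k$, and put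
$$\omega=\operatorname{Ext}^{n-d}_\Sigma(A,\Sigma),$$
a finitely generated $A$-module. Let $\mathfrak q$ be a prime of $A$ and $\mathfrak Q$ its preimage in $\Sigma$. Then $\dim\Sigma_{\mathfrak Q}-\dim A_{\mathfrak q}=n-d$, the height of the kernel of $\Sigma\to A$. By the Auslander–Buchsbaum formula the projective dimension of $A_{\mathfrak q}$ over the regular local ring $\Sigma_{\mathfrak Q}$ is $\dim\Sigma_{\mathfrak Q}-\operatorname{depth}A_{\mathfrak q}$, and it is the largest $i$ with $\operatorname{Ext}^i_\Sigma(A,\Sigma)_{\mathfrak q}\ne0$. So $A_{\mathfrak q}$ is Cohen–Macaulay if and only if $\operatorname{Ext}^i_\Sigma(A,\Sigma)_{\mathfrak q}=0$ for all $i>n-d$. This is an open condition. It holds at $\mathfrak p$, since $A_{\mathfrak p}$ is a one-dimensional domain. After shrinking, $A$ is Cohen–Macaulay, and then $\omega$ (localized along with $A$) localizes to the canonical module at every prime (Bruns–Herzog, Thm 3.3.7). In particular $\operatorname{depth}\omega_{\mathfrak q}=\dim A_{\mathfrak q}$ for all $\mathfrak q$. For instance, if $A=\Sigma/(F)$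 is a hypersurface, the resolution $0\to\Sigma\xrightarrow{F}\Sigma\to A\to0$ gives $\omega=\Sigma/(F)=A$.

**Step 2.** *We choose one equation for $\mathfrak p$.* Fix $0\ne x\in\mathfrak p$. The primes minimal over $xA$ have height one, and $\mathfrak p$ is one of them. Choose an element outside $\mathfrak p$ lying in all the others and invert it. Then $\sqrt{xA}=\mathfrak p$, and $\mathfrak p^r\subset xA$ for some $r$. If $\mathfrak q\in\operatorname{Ass}\omega$, then $0=\operatorname{depth}\omega_{\mathfrak q}=\dim A_{\mathfrak q}$, so $\mathfrak q=0$. Hence $x$ is regular on $\omega$. If $\mathfrak q\in\operatorname{Ass}(\omega/x\omega)$, then $x\in\mathfrak q$ and $\operatorname{depth}\omega_{\mathfrak q}=1$, so $\mathfrak q$ has height one and contains $x$, i.e. $\mathfrak q=\mathfrak p$. So $\operatorname{Ass}(\omega/x\omega)=\{\mathfrak p\}$.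

**Step 3.** *We express purity at $\mathfrak p$ as an inclusion $N\subset W$.* Put
$$N=\omega_x/\omega=\bigcup_jN_j,\qquad N_j=x^{-j}\omega/\omega=(0:_Nx^j),\qquad W=N\otimes_AB.$$
Multiplication by $x^j$ gives $N_j/N_{j-1}\cong\omega/x\omega$. So elements of $A\setminus\mathfrak p$ are nonzerodivisors on each $N_j/N_{j-1}$, hence on each $N_j$ and on $N$. Let $K=\ker(N\to W)$. Then $K_{\mathfrak p}$ is the kernel of $N_{\mathfrak p}\to N_{\mathfrak p}\otimes_{A_{\mathfrak p}}B_{\mathfrak p}$, which is $0$ by purity at $\mathfrak p$. Since $K\subset N$ embeds in $K_{\mathfrak p}$, $K=0$. So $N\subset W$, and we put $Q=W/N$.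

**Step 4.** *We filter $Q$ with graded pieces independent of $j$.* Let $\Omega=(\omega\otimes_AB)/(x\text{-power torsion})$. Then $x$ is regular on $\Omega$, and
$$W=(\omega_x\otimes_AB)/\operatorname{im}(\omega\otimes_AB)=\Omega_x/\Omega.$$
Put $W_j=x^{-j}\Omega/\Omega$, and let $M_0\subset\Omega$ be the image of $\omega$ under $u\mapsto u\otimes1$. The inclusion $N\subset W$ sends $x^{-j}u$ to $x^{-j}$ times the image of $u$ in $M_0$, so $N_j\subset W_j$. Conversely, elements of $W_j$ are killed by $x^j$, so $N\cap W_j\subset(0:_Nx^j)=N_j$. Hence $N\cap W_j=N_j$. Let $Q_j$ be the image of $W_j$ in $Q$. Then $Q_0=0$, $Q=\bigcup_jQ_j$, $Q_j=W_j/N_j$, and multiplication by $x^j$ gives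
$$Q_j/Q_{j-1}=W_j/(W_{j-1}+N_j)=\frac{x^{-j}\Omega}{x^{-j+1}\Omega+x^{-j}M_0}\ \cong\ \Delta:=\Omega/(x\Omega+M_0)\qquad(j\ge1).\tag{8}$$
The right side does not depend on $j$.

**Step 5.** *We shrink once so that $\Delta$ has a finite filtration with factors free over $\bar A=A/\mathfrak p$.* Let $\Gamma=\Omega/x\Omega$, a finitely generated $B$-module with $\mathfrak p^r\Gamma=0$, and let $\bar M\subset\Gamma$ be the image of $M_0$. Then $\Delta=\Gamma/\bar M$. Filter $\Delta$ by the images of $\mathfrak p^i\Gamma$, $0\le i\le r$. The factors are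
$$\frac{\mathfrak p^i\Gamma}{\mathfrak p^{i+1}\Gamma+(\mathfrak p^i\Gamma\cap\bar M)}=E_i/M_i,\qquad E_i=\mathfrak p^i\Gamma/\mathfrak p^{i+1}\Gamma,\quad M_i=\operatorname{im}(\mathfrak p^i\Gamma\cap\bar M\to E_i).$$
Here $E_i$ is a finitely generated $B/\mathfrak pB$-module. As $\bar M$ is a finitely generated $A$-module and $A$ is Noetherian, $M_i$ is a finitely generated $\bar A$-submodule. By generic freeness over $\bar A$ we may shrink so that all $E_i$, $0\le i<r$, are free over $\bar A$. The finitely many generators of $M_i$ involve finitely many basis elements, so $M_i$ lies in a finitely generated free direct summand $F_i$ of $E_i$, and $E_i/M_i\cong F_i/M_i\oplus(\text{free})$. Shrinking again, the finitely generated modules $F_i/M_i$ are free over $\bar A$. So all $E_i/M_i$ are free over $\bar A$. We may also assume $\bar A$ regular, since the regular locus of an affine $k$-domain is open and nonempty. All constructions of Steps 3 and 4 commute with shrinking.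

**Step 6.** *We pass to a maximal ideal and get an injection in local cohomology.* Let $\mathfrak m\supset\mathfrak p$ be any maximal ideal of the shrunken $A$. Then $\dim A_{\mathfrak m}=d$ and $\dim\bar A_{\mathfrak m}=d-1$. The ring $\bar A_{\mathfrak m}$ is regular and local cohomology commutes with direct sums. So free $\bar A_{\mathfrak m}$-modules have $H^i_{\mathfrak m}=0$ for $i<d-1$. Hence $H^{d-2}_{\mathfrak m}$ vanishes on $\Delta_{\mathfrak m}$ by the finite filtration of Step 5. By (8) and induction on $j$ it vanishes on all $(Q_j)_{\mathfrak m}$. It vanishes on $Q_{\mathfrak m}=\bigcup(Q_j)_{\mathfrak m}$, because local cohomology commutes with direct limits. The long exact sequence of $0\to N\to W\to Q\to0$ shows that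
$$H^{d-1}_{\mathfrak m}(N_{\mathfrak m})\to H^{d-1}_{\mathfrak m}(W_{\mathfrak m})\quad\text{is injective.}\tag{9}$$

**Step 7.** *We recognize (9) as the test of (F2).* Choose $y=(y_1,\dots,y_{d-1})$ such that $x,y$ is a system of parameters of $A_{\mathfrak m}$. This is possible because $0\neq x$ is a nonzerodivisor. On $A_{\mathfrak m}$-modules $H^i_{\mathfrak m}=H^i_{(x,y)}$. On $x$-power torsion modules such as $N_{\mathfrak m}$ and $W_{\mathfrak m}$ all terms of the Čech complex with $x$ inverted vanish, so there $H^{d-1}_{\mathfrak m}=H^{d-1}_{(y)}$. For any $A_{\mathfrak m}$-module $V$ the Čech description gives, with $Y=y_1\cdots y_{d-1}$,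
$$H^{d-1}_{(y)}(V_x/\operatorname{im}V)=V_{xY}\Big/\Bigl(\operatorname{im}V_Y+\sum_i\operatorname{im}V_{xY/y_i}\Bigr)=H^d_{(x,y)}(V)=H^d_{(x,y)}(A_{\mathfrak m})\otimes V,$$
where $V_{xY/y_i}$ means that $x$ and all $y_l$ with $l\ne i$ are inverted. Apply this to $V=\omega_{\mathfrak m}$, where $V_x/\operatorname{im}V=N_{\mathfrak m}$, and to $V=\omega_{\mathfrak m}\otimes B$, where it is $W_{\mathfrak m}$. So (9) is the canonical map
$$H^d_{\mathfrak m}(\omega_{\mathfrak m})\to H^d_{\mathfrak m}(\omega_{\mathfrak m})\otimes B_{\mathfrak m}.$$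
Finally $H^d_{\mathfrak m}(\omega_{\mathfrak m})\cong E(A/\mathfrak m)$. Neither side changes if we pass to the completion $\widehat{A_{\mathfrak m}}$, whose canonical module is $\widehat\omega=\omega_{\mathfrak m}\otimes\widehat{A_{\mathfrak m}}$. There local duality (Bruns–Herzog, Thm 3.5.8) gives $H^d_{\mathfrak m}(\widehat\omega)\cong\operatorname{Hom}(\operatorname{Hom}(\widehat\omega,\widehat\omega),E)=\operatorname{Hom}(\widehat{A_{\mathfrak m}},E)=E$. By (F2), $A_{\mathfrak m}\to B_{\mathfrak m}$ is pure.

**Step 8.** *We collect the points.* Let $h\in A\setminus\mathfrak p$, in the original ring $A$, be the product of numerators of all elements inverted. We have shown that every maximal ideal of $A_h$ containing $\mathfrak pA_h$ corresponds to a point of $\mathcal P(A,B)$. Every prime in $V(\mathfrak p)\cap D(h)$ is contained in such a maximal ideal. By (F1), $V(\mathfrak p)\cap D(h)\subset\mathcal P(A,B)$, and this is a nonempty open subset of $V(\mathfrak p)$. This proves Theorem 2(a). $\square$
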